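# A three-dimensional Einstein Finsler metric that is not of constant flag curvature

## 1. Three Ricci sums and three sectional curvatures

In dimension three, is an Einstein metric the same thing as a metric of constant curvature? The answer one would first guess is yes, because for Riemannian metrics it takes three lines. Let $e_1,e_2,e_3$ be an orthonormal basis at $x$ and $K_{ij}$ the sectional curvature of the plane of $e_i,e_j$. The Einstein condition at $x$ says
$$K_{12}+K_{13}=K_{12}+K_{23}=K_{13}+K_{23}=2K(x),$$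
so $K_{12}=K_{13}=K_{23}=K(x)$. The basis was arbitrary, so every plane at $x$ has curvature $K(x)$, and Schur's lemma makes $K$ constant on a connected manifold. The converse is clear.

We ask the same question for Finsler metrics. Let $M$ be a connected smooth manifold of dimension $n$.

**Definition (Finsler metric).** A (strongly convex) Finsler metric $F$ is a positive function on $TM\setminus 0$, smooth there and positively $1$-homogeneous in the vector, such that for every $\eta\ne0$ the fundamental tensor $g_\eta(u,w)=\frac12\,\frac{\partial^2}{\partial a\,\partial b}F^2(\eta+au+bw)\big|_{a=b=0}$ is positive definite. It is reversible if $F(x,-\eta)=F(x,\eta)$.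

If $F$ is the norm of a Riemannian metric $g$, then $g_\eta=g$ for all $\eta$. In general there is a different inner product for each direction $\eta$.

**Definition (flag curvature, Ricci scalar).** For $\eta\neq0$ (the flagpole) and $w$ transverse to $\eta$, $K(x,\eta,w)$ denotes the flag curvature. If $\{\eta/F(x,\eta),e_1,\dots,e_{n-1}\}$ is a $g_\eta$-orthonormal basis of $T_xM$, then $\mathrm{Ric}(x,\eta)=\sum_{i=1}^{n-1}K(x,\eta,e_i)$. The metric is Einstein if $\mathrm{Ric}$ is a function of $x$ alone, written $\mathrm{Ric}=(n-1)K$. It is of constant flag curvature if $K(x,\eta,w)=K$ is a constant.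

For Riemannian $F$ this is the sectional curvature of the plane of $\eta,w$. Let us test the guess.

* **Minkowski norms.** If $F=F(\eta)$ does not depend on $x\in\mathbb R^3$, geodesics are straight lines and the flag curvature is $0$. The guess holds.
* **Randers metrics.** These are $F=\alpha+\beta$, where $\alpha$ is the norm of a Riemannian metric and $\beta$ a $1$-form with $\|\beta\|_\alpha<1$, for instance $|\eta|+b\,\eta^1$ on $\mathbb R^3$ with constant $|b|<1$. It is known that a three-dimensional Randers metric on a connected manifold is Einstein if and only if it is of constant flag curvature. The text "Einstein Metrics Of Randers Type" (https://open.library.ubc.ca/media/download/pdf/831/1.0079500/2), from which the problem is taken, records this, and records as not known whether it holds for arbitrary Finsler metrics.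

Now look for the point where the Riemannian argument uses something special to Riemann. It uses $K_{12}=K_{21}$: the curvature depends on the plane and not on which vector is the pole. For a Finsler metric, moving the pole from $e_1$ to $e_2$ replaces $g_{e_1}$ by $g_{e_2}$ and $K(x,e_1,e_2)$ by the a priori unrelated number $K(x,e_2,e_1)$. Each pole gives one equation for two numbers, and algebra couples nothing across poles. This leaves room for a counterexample, and there is one.

**Theorem 1.** There are a ball $U\ni 0$ in $\mathbb R^3$ and a real-analytic, reversible, strongly convex Finsler metric on $U$ with $\mathrm{Ric}(x,\eta)=2|x|^2$ for all $x\in U$, $0\neq\eta\in T_xU$. It is Einstein and not of constant flag curvature.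

Write $\mathbb R\{\cdot\}$ for convergent real power series.

**Theorem 2.** For every $k\in\mathbb R\{R\}$ there is, near $0\in\mathbb R^3$, a real-analytic, reversible, strongly convex, $O(3)$-invariant Finsler metric with $\mathrm{Ric}(x,\eta)=2k(|x|^2)$.

Theorem 1 is the case $k(R)=R$: a metric of constant flag curvature $K$ has $\mathrm{Ric}=2K$ constant, while $2|x|^2$ is not constant. So rigidity fails for arbitrary Finsler metrics. No classification is claimed, and nothing is claimed about metrics of constant Ricci scalar and non-constant flag curvature.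

## 2. Jacobi fields and Schwarzian derivatives

We use these textbook facts (Bao–Chern–Shen, *An Introduction to Riemann–Finsler Geometry*). Let $c$ be a unit speed geodesic, and let a prime on fields along $c$ denote covariant differentiation with reference vector $\dot c$.

* It preserves $g_{\dot c}$, and $\dot c$ is parallel.
* The curvature endomorphism $\mathcal R_{\dot c}$ is $g_{\dot c}$-self-adjoint, $\mathcal R_{\dot c}\dot c=0$, and for $g_{\dot c}$-unit $w\perp\dot c$ the flag curvature is $g_{\dot c}(\mathcal R_{\dot c}w,w)$.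
* Variation fields $Y$ of unit speed geodesics satisfy $Y''+\mathcal R_{\dot c}Y=0$.
* All this is natural under isometries.
* Legendre duality: if $H$ is a strongly convex norm on each cotangent space, analytic off the zero section, the dual norm $F$ is an analytic Finsler metric with unit cospheres $\{H(x,\cdot)=1\}$; its unit speed geodesics are the projections of the orbits of the Hamiltonian field of $H$ on $\{H=1\}$.

**Definition (Schwarzian).** $\{f,t\}=(\ln|f_t|)_{tt}-\frac12\big((\ln|f_t|)_t\big)^2$.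

It is invariant under Möbius transformations of $f$. If $f_1,f_2$ are independent solutions of $f''+\kappa f=0$, then $\{f_2/f_1,t\}=2\kappa$: the derivative of $u=f_2/f_1$ is a constant times $f_1^{-2}$, so $(\ln|u_t|)_t=-2f_1'/f_1$, and
$$\{u,t\}=-2\frac{f_1''}{f_1}+2\Big(\frac{f_1'}{f_1}\Big)^2-2\Big(\frac{f_1'}{f_1}\Big)^2=2\kappa.$$
For example $\{\tan t,t\}=2$, from $f_1=\cos t$, $f_2=\sin t$, $\kappa=1$.

So if we know two Jacobi fields in a fixed parallel direction, the Schwarzian of their ratio is twice a flag curvature. We therefore want metrics where Jacobi fields come for free, and rotation-invariant metrics on $\mathbb R^3$ are such.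

## 3. Lines, fibers, and the three functions $t,m,\zeta$

For $x\in\mathbb R^3$ and a unit vector $\nu$ put
$$X=x\cdot\nu,\qquad y=|x|^2-X^2,\qquad R=y+X^2=|x|^2 .$$
Moving along the straight line through $x$ in direction $\nu$ changes $X$ and fixes $y$, the squared distance of the line from $0$. Turning $\nu$ at fixed $x$ fixes $R$. In the $(X,y)$-plane we call $y=$ const *lines* and $R=$ const *fibers*, and put
$$\partial=\partial_X,\quad V=\partial_y,\quad \mathcal D=\partial-2XV,\qquad \mathcal DR=0,\quad \mathcal DX=1,\quad[\mathcal D,\partial]=2V .$$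
Thus $\partial$ differentiates along lines and $\mathcal D$ along fibers. A prime on a function of $y$ alone is $d/dy$. Along lines, $f_t$ means $\partial f/\partial t$, the quotient of the $X$-derivatives of $f$ and $t$, and Schwarzians are formed with it.

*Motivation (not used as proof).* Let $F$ be rotation-invariant and reversible, near the Euclidean metric. A geodesic stays in a plane through $0$ and is described there by its angular momentum $J$, its arclength $t$ from the closest point, the polar angle $\varphi_0$ of that point and the angle $\varphi$ swept from it. Rotations about axes in the plane give Jacobi fields normal to the plane with ratio $\tan\varphi$ up to sign. Varying $\varphi_0$ and $J$ gives Jacobi fields in the plane, and the ratio of their normal components is $\partial\varphi/\partial J$ at fixed $r$. So the two principal flag curvatures are half Schwarzians of these two functions, and "Einstein" is one equation for a sum of two Schwarzians. The functions are linked by one relation: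 the momentum form $p_r\,dr+J\,d\psi$ equals $dt+J\,d\varphi_0$, so $dt-J\,d\varphi$ is a multiple of $dR$, i.e. $\mathcal Dt=J\mathcal D\varphi$. Write $J=\sqrt{\varpi(y)}$, $\tan\varphi=m/J$, and $\mathcal D\varphi/\mathcal DJ=-1/(\varpi'\zeta)$. The system below says exactly this. We now go backwards, from solutions to metrics.

**Proposition 3.** Let $k\in\mathbb R\{R\}$; $\omega\in\mathbb R\{y\}$, $\omega(0)=0$, $\varpi=y(1+\omega)$; let $t,m,\zeta\in\mathbb R\{X,y\}$ be odd in $X$ with $t-X$, $m-X$, $\zeta-X$ divisible by $X^3$, and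
$$\zeta\,\mathcal Dt=X,\tag{E1}$$
$$\varpi\zeta\,\mathcal Dm=X(\varpi+m^2)-X\varpi'm\zeta,\tag{E2}$$
$$\{\zeta,t\}+\{m,t\}=4k(R).\tag{E3}$$
Then near $0\in\mathbb R^3$ there is an analytic, reversible, strongly convex, $O(3)$-invariant Finsler metric with $\mathrm{Ric}=2k(|x|^2)$.

*Example: flat space.* $t=m=\zeta=X$, $\varpi=y$, $k=0$. (E2) reads $yX=X(y+X^2)-X^3$.

*Example: the unit sphere.* For a geodesic at distance $\delta$ from the center, the right spherical triangle with legs $\delta,t$ and hypotenuse $r$ has $\cos r=\cos\delta\cos t$ and $\tan\varphi=\tan t/\sin\delta$, and $J=\sin\delta$, so $m=\tan t$. With $R=-2\ln\cos r$ and $y=-2\ln\cos\delta$ we get $X^2=-2\ln\cos t$. So take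
$$t=\arccos e^{-X^2/2}=X-\tfrac1{12}X^3+\cdots,\qquad m=\zeta=\tan t,\qquad\varpi=1-e^{-y},\qquad k=1 .$$
Differentiating $\cos t=e^{-X^2/2}$ gives $\mathcal Dt=X\cot t$, hence (E1). In (E2) the left side is $\varpi\tan t\,\sec^2t\cdot X\cot t=X\varpi\sec^2t$ and the right side is $X(\varpi+\tan^2t)-Xe^{-y}\tan^2t=X\varpi(1+\tan^2t)$. (E3) reads $2+2=4$. Note that $\varpi=y-\frac12y^2+\cdots$ is not $y$; this will matter.

## 4. The metric built from a solution of (E1)–(E3)

*Proof of Proposition 3.* We work near $0$, where all series converge and $1+\omega,\varpi',\partial t,\partial m,\partial\zeta>0$ and $\zeta/X>0$.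

**Step (a): find the form that will become the momentum form.** For $y>0$ let $J=\sqrt\varpi$, $\varphi=\arctan(m/J)$. Since $\mathcal DJ=-X\varpi'/J$, (E2) gives
$$\mathcal D\varphi=\frac{J\mathcal Dm-m\mathcal DJ}{\varpi+m^2}=\frac{\varpi\mathcal Dm+X\varpi'm}{J(\varpi+m^2)}=\frac X{J\zeta}.\tag{1}$$
By (E1), $\mathcal Dt=X/\zeta=J\mathcal D\varphi$. So the form $dt-J\,d\varphi$ kills $\mathcal D$, as does $dR$; in two dimensions it is a multiple of $dR$. Evaluating on $V$, with $dR(V)=1$ and $JVJ=\frac12\varpi'$,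
$$dt-J\,d\varphi=\pi\,dR,\qquad\pi=Vt-JV\varphi=Vt-\frac{\varpi Vm-\frac12\varpi'm}{\varpi+m^2}.\tag{2}$$

**Step (b): show that the coefficients of the future momentum are analytic at the origin.** Let $B(y)=\sqrt{1+\omega(y)}$ and $A=2\pi-BX/R$. *Claim: $A$ extends to an element of $\mathbb R\{X,y\}$, odd in $X$.*

First, $\varpi+m^2$ is divisible by $R$. Restrict to the curve $y=-X^2$, where $R=0$; hats denote restrictions, and $\frac{d}{dX}\hat f=\widehat{\mathcal Df}$. Let $e=\hat\varpi+\hat m^2$. Then $e_X=-2X\hat\varpi'+2\hat m\widehat{\mathcal Dm}$, and by (E2)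
$$\hat\varpi\hat\zeta\,e_X=-2X\hat\varpi'\hat\varpi\hat\zeta+2\hat m\big(Xe-X\hat\varpi'\hat m\hat\zeta\big)=2Xe\,(\hat m-\hat\varpi'\hat\zeta).$$
Here $\hat m-\hat\varpi'\hat\zeta=(\hat m-\hat\zeta)-(\hat\varpi'-1)\hat\zeta=O(X^3)$, because $m-\zeta$ is divisible by $X^3$, $\hat\varpi'-1=O(X^2)$ and $\hat\zeta=O(X)$. Also $\hat\varpi\hat\zeta=-X^3(1+O(X^2))$. So $e_X=c(X)\,e$ with $c$ analytic, and $e(0)=0$; hence $e\equiv0$. Therefore $\varpi+m^2=R\rho_0$ with $\rho_0$ analytic and even in $X$. Comparing coefficients of $y$ (recall $X^2\mid m^2$), $\rho_0(0,0)=1$.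

On $R=0$ we have $\hat m^2=-\hat\varpi=X^2\hat B^2$ and $m=X+\cdots$, so $\hat m=X\hat B$. Applying $V$ to $\varpi+m^2=R\rho_0$ and restricting, $\hat\rho_0=\varpi'+2mVm$ there. Now
$$A=2Vt-\frac{2\varpi Vm-\varpi'm+\rho_0BX}{R\rho_0},$$
and on $R=0$ the numerator is $2\varpi Vm-\varpi'm+(\varpi'+2mVm)m=2(\varpi+m^2)Vm=0$. So it is divisible by $R$, and $A$ is analytic. It is odd since $Vt$, $Vm$, $m$, $X$ are odd and $\rho_0$, $R$ are even.

**Step (c): construct the metric from its unit cospheres.** For small $x$ and $\nu\in S^2$, with $X,y$ as in Section 3 (so $y\ge0$), put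
$$\xi(x,\nu)=A(X,y)\,x+B(y)\,\nu .$$
This is analytic and $O(3)$-equivariant, $\xi(0,\nu)=\nu$, and $\xi(x,-\nu)=-\xi(x,\nu)$ since $A$ is odd in $X$. For $x$ in a small ball $U$, the map $\nu\mapsto\xi(x,\nu)$ is $C^2$-close to the inclusion $S^2\subset\mathbb R^3$. So $\nu\mapsto\xi/|\xi|$ is a diffeomorphism of $S^2$, and the image of $\xi(x,\cdot)$ is a radial graph $\Sigma_x=\{\rho_x(u)u:u\in S^2\}$ with $\rho_x(u)$ analytic in $(x,u)$ (analytic inverse function theorem), even in $u$, $C^2$-close to $1$. For covectors $\chi\in T_x^*U\setminus0$ put $H(x,\chi)=|\chi|/\rho_x(\chi/|\chi|)$. It is positively $1$-homogeneous, even and analytic, with $\{H(x,\cdot)=1\}=\Sigma_x$. As $\frac12H^2$ is $C^2$-close to $\frac12|\chi|^2$ on $|\chi|=1$, its Hessian in $\chi$ is positive definite there, and by $0$-homogeneity everywhere. So $H(x,\cdot)$ is a strongly convex norm. Let $F$ be the dual norm: an analytic, strongly convex, reversible, $O(3)$-invariant Finsler metric.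

Legendre duality identifies the unit sphere bundle of $F$ with $\{H=1\}$, hence with $\mathcal N=U\times S^2$ via $(x,\nu)\mapsto(x,\xi(x,\nu))$. Let $\alpha=\xi\cdot dx$, the pull-back of the Liouville form $\chi\,dx$. The Hamiltonian field $Z$ of $H$ satisfies $(\chi\,dx)(Z)=\chi\cdot H_\chi=H=1$ on $\{H=1\}$, and $i_Zd(\chi\,dx)=-dH$ vanishes on $\{H=1\}$. The restriction of the symplectic form to a hypersurface has one-dimensional kernel, so $Z$ is the unique field with $\alpha(Z)=1$, $i_Zd\alpha=0$, i.e. $\alpha$ is a contact form with Reeb field $Z$. Its orbits are the lifts of the unit speed geodesics.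

**Step (d): compute the geodesics.** Let $(x,\nu)$ have $y>0$, let $\Pi$ be the plane spanned by $x,\nu$, oriented by $(x,\nu)$, and $\mathcal N_\Pi=\{(x',\nu')\in\mathcal N:x',\nu'\in\Pi\}$. In polar coordinates $x=r(\cos\psi,\sin\psi)$ of $\Pi$ we have, near the given point, $\nu=\frac Xr\hat r+\frac{\sqrt y}r\hat\psi$. As $x\cdot dx=r\,dr$ and $\nu\cdot dx=\frac Xr\,dr+\sqrt y\,d\psi$,
$$\alpha|_{\mathcal N_\Pi}=\frac{AR+BX}r\,dr+B\sqrt y\,d\psi=\pi\,dR+J\,d\psi=dt+J\,d\varphi_0,\qquad\varphi_0:=\psi-\varphi,$$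
using $AR+BX=2\pi R$, $R=r^2$, $dR=2r\,dr$, $B\sqrt y=J$ and (2). Now $(X,y,\psi)$ are local coordinates on $\mathcal N_\Pi$, and $dt\wedge dJ\wedge d\varphi_0=\partial t\cdot VJ\;dX\wedge dy\wedge d\psi\ne0$ because $J$ depends on $y$ alone, $\varphi$ on $(X,y)$ alone, and $\partial t\ne0\ne\varpi'$. So $(t,J,\varphi_0)$ are local coordinates too.

The reflection in $\Pi$ acts on $\mathcal N$, preserves $\alpha$ and hence $Z$, and has fixed set $\mathcal N_\Pi$. So $Z$ is tangent to $\mathcal N_\Pi$, and there it is the Reeb field of $dt+J\,d\varphi_0$, namely $\partial/\partial t$ at fixed $J,\varphi_0$. Thus these geodesics lie in $\Pi$, with $y$ constant, $\psi=\varphi_0+\varphi$, and arclength $t$ up to a constant.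

**Step (e): split the curvature along a geodesic.** Let $c$ be such a geodesic, at points with $X\neq0$. The reflection $\sigma$ in $\Pi$ fixes $c$, so $d\sigma$ is a $g_{\dot c}$-isometry commuting with covariant differentiation and with $\mathcal R_{\dot c}$. Hence its eigenspaces, $T\Pi$ and the normal line, are $g_{\dot c}$-orthogonal and preserved by both. Let $E_1\in T\Pi$, $E_1\perp\dot c$, and $E_2$ normal to $\Pi$ be continuous $g_{\dot c}$-unit fields. They are parallel: $E_1'\in T\Pi$ is orthogonal to $E_1$ and to $\dot c$, and $E_2'$ is normal to $\Pi$ and orthogonal to $E_2$. By self-adjointness and $\mathcal R_{\dot c}\dot c=0$, $\mathcal R_{\dot c}E_i=K_iE_i$. So $\mathrm{Ric}=K_1+K_2$, and the $E_i$-component $f$ of a Jacobi field satisfies $f''+K_if=0$.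

**Step (f): compute $K_2$ from rotations.** The rotation fields about the axes in $\Pi$ at angles $\varphi_0$ and $\varphi_0+\frac\pi2$ are Killing, hence Jacobi along $c$. They are normal to $\Pi$, with Euclidean components $r\sin(\psi-\varphi_0)=r\sin\varphi$ and $r\sin(\varphi-\frac\pi2)=-r\cos\varphi$. Their $E_2$-components are these times a common factor, and $\cos\varphi>0$. So $2K_2=\{\tan\varphi,t\}=\{m,t\}$, as $\tan\varphi=m/J$ and $J$ is constant on lines. The fields are independent since $\partial m\ne0$.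

**Step (g): compute $K_1$ from variations in the plane.** Let $Y_a=\partial_\psi$ (variation of $\varphi_0$), and let $Y_b$ be the variation field for $\partial_J$ at fixed $t,\varphi_0$. Both are tangent to $\Pi$, and the $E_1$-component of a field $Y$ in $T\Pi$ is a function of $t$, independent of $Y$, times $\mathrm{area}(\dot c,Y)$. In coordinates $(r,\psi)$: $\dot c=(r_t,\varphi_t)$, $Y_a=(0,1)$, $Y_b=(r_J,\varphi_J)$. As $R_t=2X/\partial t\ne0$, $r_t\ne0$, and the ratio of the components is
$$\frac{r_t\varphi_J-\varphi_tr_J}{r_t}=\frac{\partial\varphi}{\partial J}\Big|_r=\frac{\mathcal D\varphi}{\mathcal DJ}=\frac{X/(J\zeta)}{-X\varpi'/J}=-\frac1{\varpi'\zeta},$$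
by (1). On a line $\varpi'$ is constant, so this is a Möbius transform of $\zeta$, with non-zero $t$-derivative, and $2K_1=\{\zeta,t\}$.

By (E3), $\mathrm{Ric}=\frac12(\{\zeta,t\}+\{m,t\})=2k(R)=2k(|x|^2)$ at all $(x,\nu)$ with $y>0$, $X\ne0$. These are dense in $\mathcal N$, so by continuity it holds everywhere on $U$. $\square$

## 5. Perturbing flat space to first order

It remains to solve (E1)–(E3). Try it for $\varepsilon k$ modulo $\varepsilon^2$. On power series define
$$(\Phi f)(X,y)=\int_0^Xf(s,\,y+X^2-s^2)\,ds,\qquad(If)(X,y)=\int_0^Xf(s,y)\,ds .$$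
So $\Phi$ integrates along fibers and $I$ along lines; e.g. $\Phi(1)=X$, $\Phi(y)=yX+\frac23X^3$. If $X^j\mid f$ then $X^{j+1}\mid\Phi f$, as one sees by substituting $s=Xu$. Moreover
$$\mathcal D\Phi f=f,\qquad V\Phi=\Phi V,\qquad\partial\Phi f=f+2X\Phi Vf.\tag{3}$$
Integrating $\frac d{ds}f(s,R-s^2)=(\partial f-2sVf)(s,R-s^2)$ over $[0,X]$,
$$2\Phi(XVf)=\Phi(\partial f)-f+f(0,R).\tag{4}$$
A series killed by $\mathcal D$ is a series in $R$; if it also vanishes at $X=0$, it is $0$.

Write $t=X+\tau$, $m=t+h$, $\zeta=t-h+q$. To first order the two Schwarzians add up to $\partial^3(h+(q-h))=\partial^3q$, so (E3) is $\partial^3q=4\varepsilon k$: this is why $\zeta-t$ is written as $-h+q$. (E1) becomes $\tau-h+q+X\mathcal D\tau=0$, i.e. $\mathcal D(X\tau)=h-q$. In (E2), put $b=(y\omega)'$. The first-order part of the left side is $yX\omega+y(\tau-h+q)+yX(\mathcal D\tau+\mathcal Dh)=yX\omega+yX\mathcal Dh$, and that of the right side is $yX\omega+X^2(2h-q)-bX^3$. So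
$$2h-\frac yX\mathcal Dh=bX+q,\qquad\text{equivalently}\qquad yh=-\Phi\big(X(bX+q)\big),\tag{5}$$
since $\mathcal D(yh)=-2Xh+y\mathcal Dh$.

**The obstruction at $y=0$.** The sensible first attempt keeps the flat angular momentum $J=\sqrt y$, that is $\omega=0$, $b=0$. For $k=R$ we have $q=\varepsilon(\frac23yX^3+\frac1{15}X^5)$, and
$$\Phi(Xq)(X,0)=\varepsilon\int_0^Xs\Big(\tfrac23(X^2-s^2)s^3+\tfrac1{15}s^5\Big)ds=\varepsilon X^7\Big(\tfrac23\cdot\tfrac2{35}+\tfrac1{105}\Big)=\frac{\varepsilon X^7}{21}\neq0 .$$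
Setting $y=0$ in (5) gives $0=-\varepsilon X^7/21$: there is no first-order solution. The attempt stops at the division by $y$.

**The free function removes it.** With $b=\beta(y)$ allowed, divisibility by $y$ is the condition
$$\int_0^R\Big(\beta(y)\sqrt{R-y}+q(\sqrt{R-y},y)\Big)dy=0\quad\text{for all }R,$$
an Abel integral equation for $\beta$. For $k=1$, $q=\frac23\varepsilon X^3$ and $\beta=\beta_1y$: $\frac4{15}\beta_1+\frac23\cdot\frac25\varepsilon=0$, so $\beta=-\varepsilon y$, $\omega=-\frac12\varepsilon y$. This agrees with the sphere, where $\varpi=y-\frac12y^2+\cdots$. For $k=R$ and $\beta=\beta_2y^2$: $\frac{16}{105}\beta_2+\varepsilon\big(\frac8{105}+\frac2{105}\big)=0$, so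
$$\beta=-\tfrac58\varepsilon y^2,\qquad h=\varepsilon\Big(\tfrac{X^5}{30}+\tfrac{5yX^3}{24}\Big),\qquad\tau=-\varepsilon\Big(\tfrac{7X^5}{160}+\tfrac{11yX^3}{96}\Big).$$
Check: $\mathcal Dh=\varepsilon(-\frac14X^4+\frac58yX^2)$, so $2h-\frac yX\mathcal Dh=\varepsilon(\frac1{15}X^5+\frac23yX^3-\frac58y^2X)=\beta X+q$; and $\mathcal D(X\tau)=-\varepsilon\big((\frac{21}{80}-\frac{11}{48})X^5+\frac{11}{24}yX^3\big)=-\varepsilon(\frac1{30}X^5+\frac{11}{24}yX^3)=h-q$. The principal flag curvatures are, to first order,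
$$K_1=\tfrac12\partial^3(q-h)=\varepsilon\big(X^2+\tfrac{11}8y\big),\qquad K_2=\tfrac12\partial^3h=\varepsilon\big(X^2+\tfrac58y\big),$$
with sum $2\varepsilon(X^2+y)=2\varepsilon|x|^2$ and $K_1\ne K_2$. So the first guess already fails to first order. What is left is to find an exact, convergent solution.

## 6. The exact system in integral form

Let $\tau,h,q$ be odd in $X$ and divisible by $X^3$; $t=X+\tau$, $m=t+h$, $\zeta=t-h+q$. Let $\beta,\omega\in y\mathbb R[[y]]$ with $(y\omega)'=(1+\omega)\beta$ (each determines the other); put $\varpi=y(1+\omega)$, $\lambda=1/(1+\omega)$, $\mu=m/\zeta$, and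
$$p=\frac{\partial h}{\partial t},\quad a=\frac{\partial p}{(1+p)\,\partial t},\qquad\partial v=\partial t\,\big(a^2-av+\tfrac12v^2+4k(R)\big),\quad\partial\Lambda=v\,\partial t,\quad v=\Lambda=0\ \text{at }X=0,$$
where $\partial t=1+\partial\tau$ and fractions are quotients of power series. So $p=h_t$, $a=(\ln m_t)_t$ and $v=\Lambda_t$.

**Lemma 4.** As identities of formal power series, (E1)–(E3) are equivalent to
$$t^2=X^2+2\Phi\big(X(h-q)/\zeta\big);\tag{S1}$$
$$yh=-\Phi(XQ),\quad Q=\beta X+Q_1,\quad Q_1=2h+\mu[\beta t-(2\lambda+\beta)h+(\lambda+\beta)q]-\beta X;\tag{S2}$$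
$$q=Iw,\qquad w=\partial t\,\frac{e^{\Lambda}-1+p^2}{1+p}.\tag{S3}$$

*Proof.* **(E1)$\Leftrightarrow$(S1).** Both sides of (S1) vanish at $X=0$. Applying $\mathcal D$ gives $2t\mathcal Dt=2X+2X(h-q)/\zeta=2Xt/\zeta$, as $\zeta+h-q=t$; dividing by $2t$, this is (E1).

**(E2)$\Leftrightarrow$(S2), given (E1).** Since $\zeta\mathcal Dt=X$, (E2) says $\varpi\zeta\mathcal Dh=mX(m-\varpi'\zeta)$. With $\varpi'=1+b$, $b=(y\omega)'=(1+\omega)\beta$, we have $m-\varpi'\zeta=-bt+(2+b)h-(1+b)q$. Also $y/\varpi=\lambda$ and $\lambda b=\beta$. So (E2) is equivalent to $\frac yX\mathcal Dh=\mu[-\beta t+(2\lambda+\beta)h-(\lambda+\beta)q]$, i.e. to $2h-\frac yX\mathcal Dh=Q$. Both sides of $yh=-\Phi(XQ)$ vanish at $X=0$, so it is equivalent to its image under $\mathcal D$, $-2Xh+y\mathcal Dh=-XQ$: the same equation.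

**(E3)$\Leftrightarrow$(S3).** If (S3) holds, then
$$\partial\zeta=\partial t-\partial h+w=\partial t\Big(1-p+\frac{e^\Lambda-1+p^2}{1+p}\Big)=\partial t\,\frac{e^\Lambda}{1+p}.$$
So $\zeta_t=e^\Lambda/(1+p)$, $m_t=1+p$, and
$$\{\zeta,t\}+\{m,t\}=(v-a)_t-\tfrac12(v-a)^2+a_t-\tfrac12a^2=v_t-\tfrac12v^2+av-a^2=4k .$$
Conversely, given (E3), put $\Lambda:=\ln(\zeta_tm_t)$. It is even in $X$ and vanishes at $X=0$; and $v:=\Lambda_t$ is odd, so vanishes at $X=0$. The same computation shows that (E3) is the equation for $v$, whose formal solution with $v=0$ at $X=0$ is unique, and $\zeta_t=e^\Lambda/(1+p)$ gives $\partial q=w$, which is (S3). $\square$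

Note what $\Lambda=\ln(\zeta_tm_t)$ achieves: the terms $a_t$ cancel, so (S3) produces two derivatives of $q$ from two derivatives of $h$ and $\tau$.

## 7. Weighted norms on the arc $R=1$

Give $X,y$ weights $1,2$; $\Phi$ and $I$ raise weights by $1$. Let $T=\{X,y\ge0,\ R\le1\}$ and $\Gamma=T\cap\{R=1\}$. If $f\ne0$ is a homogeneous polynomial of weight $w$ divisible by $X^j$ and $|f|\le NX^j$ on $\Gamma$, then by scaling $f/X^j$, $|f|\le NX^jR^{(w-j)/2}\le NX^j$ on $T$. This is used tacitly. $C$ denotes absolute constants.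

* $\mathcal V_j^e$: sums $f=\sum_{n\ge1}f_n$, $f_n$ homogeneous of weight $2n+e$, divisible by $X^j$, with norm $\sum_n\sup_\Gamma|f_n|X^{-j}$. Norms are submultiplicative for $\mathcal V_i^e\mathcal V_j^{e'}\subset\mathcal V_{i+j}^{e+e'}$; $\mathcal V_i^e\subset\mathcal V_j^e$ with norm $\le1$ for $i\ge j$ (as $X\le1$ on $\Gamma$); and $I:\mathcal V_j^e\to\mathcal V_{j+1}^{e+1}$ has norm $\le1$, since $\{(s,y):0\le s\le X\}\subset T$ for $(X,y)\in\Gamma$. In particular $\mathcal V_2^0$ is a Banach algebra without unit. Superscripts are fixed by context and dropped.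
* $\mathcal Y$: sums $f=\sum_{n\ge1}f_n$, $f_n$ homogeneous of weight $2n+1$, divisible by $X^3$, with norm $\sum\|f_n\|$, $\|f_n\|=\max\sup_\Gamma\{|f_n|X^{-3},|\partial f_n|X^{-2},|\partial^2f_n|X^{-1}\}$. Elements are automatically odd in $X$. Example: $\|y^jX^3\|=6$ for $j\ge0$, as the three quotients are $y^j,3y^j,6y^j$.
* $\mathcal Y_5\subset\mathcal Y$: the same with divisibility by $X^5$ and $\|f_n\|_5=\max\sup_\Gamma\{|f_n|X^{-5},|\partial f_n|X^{-4},|\partial^2f_n|X^{-3}\}$.
* $\mathcal Z=X^{-1}\mathcal Y$ with the transported norm; for $f\in\mathcal Y$ write $\bar f=f/X$.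
* Series $\sum_{n\ge1}c_ny^n$ carry the norm $\sum|c_n|$; multiplication by $y^n$ has norm $\le1$ on all these spaces.
* $\mathcal K$: $k=\sum_{j\ge0}k_jR^j$, $|k|=\sum(j+1)|k_j|$. Placing $k_jR^j$ in degree $n=j+1$ gives $\mathcal K\subset\mathcal V_0^{-2}$ with norm $\le1$.

If $\|g\|\le1$ in $\mathcal Y$, then $z=\bar g$ satisfies on $\Gamma$, by the quotient rule,
$$|z|\le X^2,\qquad|\partial z|\le2X,\qquad|\partial^2z|\le1+2+2=5.\tag{6}$$
So for $\|f\|\le1$ we get $|fz|\le X^5$, $|\partial(fz)|\le3X^4$, $|\partial^2(fz)|\le(1+4+5)X^3$: thus $\mathcal Y\cdot\mathcal Z\subset\mathcal Y_5$ with constant $10$. Dividing by $X$ and using $\mathcal Y_5\subset\mathcal Y$, $\mathcal Z\cdot\mathcal Z\subset\mathcal Z$ with constant $10$.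

All these are $\ell^1$-sums of finite-dimensional normed spaces, hence Banach. The map $f\mapsto(f,\partial f,\partial^2f)$ identifies $\mathcal Y$, up to equivalence of norms, with a closed subspace of $\mathcal V_3^1\times\mathcal V_2^0\times\mathcal V_1^{-1}$, and $\mathcal Y_5$ with one of $\mathcal V_5^1\times\mathcal V_4^0\times\mathcal V_3^{-1}$. So a map into $\mathcal Y$ or $\mathcal Y_5$ is analytic iff its three components are. Bounded multilinear maps are analytic. So are convergent power series $\sum_{n\ge1}a_nz^n$ applied to small elements of $\mathcal V_2^0$, of $\mathcal Z$ or of the algebra of series in $y$, and compositions of analytic maps. All operations agree with those of formal power series, since each component of fixed weight is a finite expression in components of the arguments.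

## 8. An Abel equation behind the division by $y$

**Lemma 5.** Let $Q_1$ be homogeneous of weight $2n+1$ ($n\ge1$), divisible by $X^3$, $N:=\|Q_1\|$. There is exactly one $\beta=\beta_ny^n$ such that $\int_0^RQ(\sqrt{R-y},y)\,dy\equiv0$ for $Q=\beta X+Q_1$. Then $h:=-y^{-1}\Phi(XQ)$ is a polynomial, homogeneous of weight $2n+1$ and divisible by $X^3$, and
$$|\beta_n|\le N,\qquad\|h\|\le CN,\qquad|Vh|\le CNX^2,\quad|V\partial h|\le CNX\quad\text{on }T\cap\{y\ge\tfrac12\}.$$

*Proof.* **Step 1: solve for $\beta$.** Let $E(R)=\int_0^RQ_1(\sqrt{R-y},y)\,dy$, a multiple of $R^{n+3/2}$, and $G=X^{-1}\partial Q_1$, divisible by $X$. Differentiate twice; the boundary terms contain $Q_1(0,R)=0$ and $G(0,R)=0$. With $y=R-s^2$ in the second formula,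
$$E'=\tfrac12\int_0^RG(\sqrt{R-y},y)\,dy,\qquad E''=\tfrac12\int_0^{\sqrt R}\partial G(s,R-s^2)\,ds .$$
On $\Gamma$, $|\partial G|\le|\partial^2Q_1|/X+|\partial Q_1|/X^2\le2N$, so $\gamma:=-E''=\gamma_nR^{n-1/2}$ has $|\gamma_n|\le N$. Put
$$\beta(y)=\frac2\pi\int_0^y\frac{\gamma(s)}{\sqrt{y-s}}\,ds=\beta_ny^n .$$
Since $\int_s^R(y-s)^{-1/2}(R-y)^{1/2}dy=\frac\pi2(R-s)$, we get $\int_0^R\beta\sqrt{R-y}\,dy=\int_0^R(R-s)\gamma(s)\,ds$. This and $-E$ have the same second derivative $\gamma$, and both vanish to first order at $0$, so it equals $-E$, as required. Uniqueness holds since $\int_0^Ry^n\sqrt{R-y}\,dy\ne0$. Finally $|\beta_n|\le\frac2\pi N\int_0^1s^{1/2}(1-s)^{-1/2}ds=N$.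

**Step 2: check that $h$ is a polynomial.** $\Phi(XQ)$ is homogeneous of weight $2n+3$ and divisible by $X^3$, and $\Phi(XQ)(\sqrt R,0)=\int_0^{\sqrt R}sQ(s,R-s^2)\,ds=\frac12\int_0^RQ(\sqrt{R-y},y)\,dy=0$. So it is divisible by $y$.

**Step 3: introduce $P=\Phi(\partial Q)$, which controls the derivatives of $h$.** Differentiating $\int_0^RQ(\sqrt{R-y},y)\,dy=0$ in $R$ (with $Q(0,R)=0$) gives $P(\sqrt R,0)=\int_0^{\sqrt R}\partial Q(s,R-s^2)\,ds=0$, so $y\mid P$. On $T$: $|Q|\le2N$, $|\partial Q|\le2N$, $|\partial^2Q|=|\partial^2Q_1|\le NX$, $|P|\le2NX$.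

**Step 4: show $|VP|\le4N$ on $T$; here the explicit form of $\beta$ is used.** Substituting $y'=R-s^2$, $\Phi(\beta)=\frac12\int_y^R\beta(y')(R-y')^{-1/2}dy'$. Insert the definition of $\beta$ and exchange integrals. The inner integrals are
$$\int_y^R\frac{dy'}{\sqrt{(y'-s)(R-y')}}=2\arctan\frac X{\sqrt{y-s}}\ \ (s<y),\qquad\int_s^R\frac{dy'}{\sqrt{(y'-s)(R-y')}}=\pi\ \ (s\ge y);$$
for both, put $y'-s=(R-s)\cos^2\vartheta$, which turns the integrand into $2\,d\vartheta$. Hence
$$\Phi(\beta)=\int_y^R\gamma\,ds+\frac2\pi\int_0^y\gamma(s)\arctan\frac X{\sqrt{y-s}}\,ds .$$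
Differentiate in $y$ at fixed $X>0$. The first term gives $\gamma(R)-\gamma(y)$. In the second put $\sigma=y-s$; as $\gamma(0)=0$ and $\gamma'$ is integrable, its derivative is $\frac2\pi\int_0^y\gamma'(y-\sigma)\arctan\frac X{\sqrt\sigma}\,d\sigma$. Integrate by parts: the boundary value at $\sigma=0$, where the arctangent is $\frac\pi2$, contributes $\gamma(y)$, which cancels, and the one at $\sigma=y$ contributes $0$. Since $\frac d{d\sigma}\arctan\frac X{\sqrt\sigma}=-\frac X{2\sqrt\sigma(X^2+\sigma)}$,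
$$V\Phi(\beta)=\gamma(R)-\frac1\pi\int_0^y\frac{\gamma(s)\,X\,ds}{\sqrt{y-s}\,(X^2+y-s)} .$$
As $\int_0^\infty\frac{X\,d\sigma}{\sqrt\sigma(X^2+\sigma)}=\pi$ and $|\gamma|\le N$ on $[0,1]$, $|V\Phi(\beta)|\le2N$; by continuity this holds on all of $T$. For the other part, $V\partial Q_1=XVG$ and $G(0,\cdot)=0$, so (4) gives $V\Phi(\partial Q_1)=\Phi(XVG)=\frac12(\Phi(\partial G)-G)$, of size $\le\frac12(2NX+NX)=\frac32NX$. Together $|VP|\le4N$.

**Step 5: express the derivatives of $h$.** By (4) with $f=Q$, $V\Phi(XQ)=\Phi(XVQ)=\frac12(P-Q)$. Hence, by (3), $\partial\Phi(XQ)=XQ+2XV\Phi(XQ)=XP$, and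
$$y\,\partial h=-XP,\qquad y\,\partial^2h=-P-X\partial P,\qquad\partial P=\partial Q+2XVP,\quad|\partial P|\le10N.\tag{7}$$

**Step 6: estimate at points of $T$ with $y\ge\frac12$.** By (7), $|\partial h|\le4NX^2$ and $|\partial^2h|\le24NX$; integrating along the line from $X=0$, $|h|\le\frac43NX^3$. Also $h+yVh=V(yh)=\frac12(Q-P)$. Since $\partial(Q-P)=-2XVP$ and $Q-P=0$ at $X=0$, $|Q-P|\le4NX^2$; so $|Vh|\le CNX^2$. Applying $V$ to $y\,\partial h=-XP$, $yV\partial h=-XVP-\partial h$, so $|V\partial h|\le CNX$.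

**Step 7: estimate at points of $\Gamma$ with $y\le\frac12$, where we divide by small $y$.** There $X\ge1/\sqrt2$. Along $\Gamma$, parametrized by $y$, $\frac d{dy}=-\frac1{2X}\mathcal D$. Now $\mathcal DP=\partial Q$, $\mathcal D(yh)=-XQ$ and $\mathcal D\partial P=\partial\mathcal DP+2VP=\partial^2Q+2VP$ are bounded by $CN$, and $P$, $yh$, $\partial P$ vanish at $y=0$ (as $y\mid P$). So $|P|,|yh|,|\partial P|\le CNy$, and by (7) $|h|,|\partial h|,|\partial^2h|\le CN$. As $X\ge1/\sqrt2$, this together with Step 6 gives $\|h\|\le CN$. $\square$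

Summing over $n$, $Q_1\mapsto\beta$ and $Q_1\mapsto h=:\mathcal HQ_1$ are bounded linear maps from $\mathcal Y$ to series in $y$ and to $\mathcal Y$, respectively, and $yh=-\Phi(X(\beta X+Q_1))$.

## 9. The operator $X^{-1}\Phi$ and the integral $\int ds/s$

To first order (S1) reads $\tau=X^{-1}\Phi(h-q)$, so we need $X^{-1}\Phi$ on $\mathcal Y$. Let $\theta$ be homogeneous of weight $2n+1$, divisible by $X^3$, $\|\theta\|=N$, $f=\theta/X$, $\Psi=\Phi(\theta)=\Phi(Xf)$. Then $\Psi$ has weight $2n+2$ and is divisible by $X^4$. By (6), $|f|\le NX^2$, $|\partial f|\le2NX$, $|\partial^2f|\le5N$ on $\Gamma$. By (3), (4) and $f(0,\cdot)=0$,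
$$\partial\Psi=Xf+2X\Phi(XVf)=X\Phi(\partial f),\qquad\partial^2\Psi=\Phi(\partial f)+X\partial f+2X^2\Phi(V\partial f).\tag{8}$$
The last term contains a $y$-derivative, which the norm does not control. Trying (4) again, with $G=\partial f/X$, a polynomial,
$$\Phi(V\partial f)=\Phi(XVG)=\tfrac12\big(\Phi(\partial G)-G+G(0,R)\big).\tag{9}$$
On $\Gamma$ we only know $|\partial G|\le|\partial^2f|/X+|\partial f|/X^2\le7N/X$, and $\int_0^Xds/s$ diverges. This is the exact point where the direct estimate stops. (We do not claim that the operator is unbounded on $\mathcal Y$; only this estimate fails.) The way out is that we need $X^{-1}\Phi$ only on three kinds of $\theta$: those with two more factors $X$, those of the form $\mathcal HQ_1$, for which Lemma 5 bounds $V$-derivatives where $y\ge\frac12$, and one explicit family.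

**Lemma 6.** The maps $\theta\mapsto X^{-1}\Phi(\theta)$, $\mathcal Y_5\to\mathcal Y$; $Q_1\mapsto X^{-1}\Phi(\mathcal HQ_1)$, $\mathcal Y\to\mathcal Y$; and $k\mapsto X^{-1}\Phi(q_0)$, $q_0:=\frac23\sum k_jy^jX^3$, $\mathcal K\to\mathcal Y$, are bounded.

*Proof.* **Reduction to $\Phi(V\partial f)$.** On $\Gamma$, $\Phi$ is an integral over the part $\{(s,1-s^2):0\le s\le X\}$ of $\Gamma$. If $|\Phi(V\partial f)|\le N'$ on $\Gamma$, then by (8) $|\Psi|\le NX^4$, $|\partial\Psi|\le X\int_0^X2Ns\,ds=NX^3$, $|\partial^2\Psi|\le(3N+2N')X^2$ there, and the quotient rule gives $\|X^{-1}\Psi\|\le C(N+N')$. It remains to bound $\Phi(V\partial f)$ on $\Gamma$.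

**(i) $\theta\in\mathcal Y_5$.** Now $G$ is divisible by $X^2$, so $G(0,R)=0$ in (9). With $N_5=\|\theta\|_5$, the quotient rule gives $|\partial f|\le2N_5X^3$, $|\partial^2f|\le5N_5X^2$, so $|G|\le2N_5X^2$, $|\partial G|\le7N_5X$. Hence $|\Phi(V\partial f)|\le CN_5$.

**(ii) $\theta=h=\mathcal HQ_1$.** On $\Gamma$, $\Phi(V\partial f)=\int_0^X(V\partial f)(s,1-s^2)\,ds$. For $s\le\frac12$ we have $y=1-s^2\ge\frac12$, and $\partial f=\partial h/X-h/X^2$ gives $|V\partial f|\le|V\partial h|/s+|Vh|/s^2\le C\|Q_1\|$ by Lemma 5. On $[\frac12,X]$, if $X>\frac12$, we use $V\partial f=XVG$ and $\frac d{ds}G(s,1-s^2)=\partial G-2sVG$: $\int sVG\,ds=\frac12\int\partial G\,ds-\frac12[G]$, and there $|G|,|\partial G|\le C\|h\|\le C\|Q_1\|$ since $s\ge\frac12$.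

**(iii) $f=cy^jX^2$, $c=\frac23k_j$.** Then $V\partial f=2cjy^{j-1}X$ and $\Phi(V\partial f)=2cj\int_0^Xs(R-s^2)^{j-1}ds=c(R^j-y^j)$, bounded by $|c|$ on $\Gamma$; and $N=6|c|$. Sum over $j$. $\square$

## 10. The Schwarzian equation in these spaces

By Lemma 6, $q$ must be split as $q_0$ plus an element of $\mathcal Y_5$.

**Lemma 7.** For $(h,\tau,k)$ near $0$ in $\mathcal Y\times\mathcal Y\times\mathcal K$, (S3) defines $q\in\mathcal Y$, and $q_5:=q-q_0\in\mathcal Y_5$ (with $q_0$ as in Lemma 6). The maps $(h,\tau,k)\mapsto q\in\mathcal Y$ and $(h,\tau,k)\mapsto q_5\in\mathcal Y_5$ are analytic, vanish at $0$, and have vanishing derivative in $(h,\tau)$ at $0$.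

*Proof.* **Step 1: solve for $v$ and define $q$.** The quantities $\partial\tau,\partial h,p$ lie in $\mathcal V_2$ and $\partial^2\tau,\partial^2h,\partial p,a$ in $\mathcal V_1$, depending analytically on $(h,\tau)$. Consider
$$v-I\big[\partial t\,(a^2-av+\tfrac12v^2+4k)\big],\qquad v\in\mathcal V_1^{-1}.$$
The bracket lies in $\mathcal V_0^{-2}$, so this is a polynomial map into $\mathcal V_1^{-1}$ in $(v,a,\partial\tau,k)\in\mathcal V_1^{-1}\times\mathcal V_1^{-1}\times\mathcal V_2^0\times\mathcal K$, and its $v$-derivative at $0$ is the identity. By the implicit function theorem there is a unique small zero $v\in\mathcal V_1$, analytic in $(h,\tau,k)$; it is the formal solution of the equation for $v$, which is unique. Let $\Lambda=I(v\,\partial t)\in\mathcal V_2$. Write $w=MS$ with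
$$M=\frac{\partial t}{1+p}\in1+\mathcal V_2,\quad\partial M\in\mathcal V_1,\qquad S=e^\Lambda-1+p^2\in\mathcal V_2,\quad\partial S=e^\Lambda v\,\partial t+2p\,\partial p\in\mathcal V_1 .$$
So $w\in\mathcal V_2$, $\partial w\in\mathcal V_1$, and $q=Iw\in\mathcal V_3$ with $\partial q=w$, $\partial^2q=\partial w$. Hence $q\in\mathcal Y$, analytically.

**Step 2: isolate $q_0$.** Let $k_y=\sum k_jy^j$. Then $k-k_y=\sum k_j(R^j-y^j)$ is divisible by $R-y=X^2$, and lies in $\mathcal V_2$ with norm $\le\sum j|k_j|$, since on $\Gamma$ $(1-y^j)/(1-y)\le j$. Also $\partial\tau\,k$ and $\partial t\,(a^2-av+\frac12v^2)$ lie in $\mathcal V_2$. Write "$+\mathcal V_i$" for addition of a term depending analytically on $(h,\tau,k)$ as a map into $\mathcal V_i$. Then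
$$v=4k_yX+\mathcal V_3,\qquad\partial\Lambda=v\,\partial t=4k_yX+\mathcal V_3,\qquad\Lambda=2k_yX^2+\mathcal V_4 .$$
As $S=\Lambda+(e^\Lambda-1-\Lambda)+p^2=\Lambda+\mathcal V_4$ and $(M-1)S\in\mathcal V_4$,
$$w=\Lambda+\mathcal V_4=2k_yX^2+\mathcal V_4 .$$
As $\partial M\,S$, $(M-1)\partial S$, $(e^\Lambda-1)\partial\Lambda$ and $p\,\partial p$ lie in $\mathcal V_3$,
$$\partial w=\partial M\,S+M\,\partial S=\partial\Lambda+\mathcal V_3=4k_yX+\mathcal V_3 .$$
Since $q_0=\frac23k_yX^3$, $\partial q_0=2k_yX^2$, $\partial^2q_0=4k_yX$, we get $q-q_0=I(w-2k_yX^2)\in\mathcal V_5$, its first derivative is in $\mathcal V_4$ and its second in $\mathcal V_3$. So $q_5\in\mathcal Y_5$, analytically.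

**Step 3: derivatives at $0$.** At $k=0$: $v$ is analytic in $(h,\tau)$ and vanishes at $0$, so $v=I[\partial t(a^2-av+\frac12v^2)]$ is at least quadratic. Then so are $\Lambda$, $S$, $w$ and $\partial w$, hence also $q$ in $\mathcal Y$. As $q_0=0$, $q_5=q$; its derivative as a map into $\mathcal Y_5$ becomes $0$ after the injection $\mathcal Y_5\subset\mathcal Y$, so it is $0$. All vanish at $0$. $\square$

## 11. A fixed point with nilpotent linearization, and its convergence

**Proposition 8.** For $|k|$ small, (S1)–(S3) have a solution with $\tau,h,q,Q_1\in\mathcal Y$ and $\sum(|\beta_n|+|\omega_n|)<\infty$. The series $\tau,h,q,\omega$ converge near $0$.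

*Proof.* **Step 1: set up the map.** Take small $(Q_1,\tau)\in\mathcal Y^2$ and $k\in\mathcal K$. Let $\beta$ and $h=\mathcal HQ_1$ be as in Lemma 5. Let $\omega$ solve $(y\omega)'=(1+\omega)\beta$, i.e. $\omega=L[(1+\omega)\beta]$ with $L(y^n)=y^n/(n+1)$; for $\sum|\beta_n|<1$ this linear equation has a unique solution in the algebra of series in $y$, analytic in $\beta$. Let $\lambda=1/(1+\omega)$, and take $q$ from Lemma 7. Put $z=\bar\tau-\bar h+\bar q\in\mathcal Z$, so $\zeta=X(1+z)$, and
$$\mu=\frac{1+\bar\tau+\bar h}{1+z}\in1+\mathcal Z,\qquad\theta=\frac{X(h-q)}\zeta=\frac{h-q}{1+z}=h-q_0+\theta_5,\qquad\theta_5=-q_5-(h-q)\frac z{1+z}\in\mathcal Y_5,$$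
because $\mathcal Y\cdot\mathcal Z\subset\mathcal Y_5$. So $\theta$ is a sum of the three kinds in Lemma 6, and
$$\Theta:=2X^{-2}\Phi(\theta)=2X^{-1}\big(X^{-1}\Phi(\mathcal HQ_1)-X^{-1}\Phi(q_0)+X^{-1}\Phi(\theta_5)\big)\in\mathcal Z$$
is analytic in $(Q_1,\tau,k)$. Define $\mathcal F(Q_1,\tau;k)=(Q_1^{\rm new},\tau^{\rm new})$ by $\tau^{\rm new}=X(\sqrt{1+\Theta}-1)$ and
$$\frac{Q_1^{\rm new}}X=\beta[\mu(1+\bar\tau)-1]+2(1-\mu\lambda)\bar h-\mu\beta\bar h+\mu(\lambda+\beta)\bar q .$$
Here $(1-\mu\lambda)\bar h=(1-\lambda)\bar h+\lambda(1-\mu)\bar h\in\mathcal Z$, and the other terms are in $\mathcal Z$ too. So $\mathcal F$ is analytic near $0$ from $\mathcal Y^2\times\mathcal K$ to $\mathcal Y^2$, and $\mathcal F(0;0)=0$.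

**Step 2: a fixed point solves the system.** $\tau=\tau^{\rm new}$ says $t^2=X^2(1+\Theta)=X^2+2\Phi(\theta)$, i.e. (S1). $Q_1=Q_1^{\rm new}$ is the formula for $Q_1$ in (S2) divided by $X$, while $yh=-\Phi(XQ)$ holds by the definition of $\mathcal H$. (S3) holds by Lemma 7.

**Step 3: find the fixed point.** At $k=0$ the quantities $q,q_5,\theta_5$ and all terms of $Q_1^{\rm new}$ are at least quadratic in $(Q_1,\tau)$, and $q_0=0$. So the derivative of $\mathcal F$ in $(Q_1,\tau)$ at $0$ is
$$D:(\delta Q_1,\delta\tau)\mapsto\big(0,\ X^{-1}\Phi(\mathcal H\,\delta Q_1)\big).$$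
It has square $0$, so $1-D$ is invertible with inverse $1+D$, and the analytic implicit function theorem gives a fixed point for every $k$ with $|k|$ small.

**Step 4: convergence; the norms see only the arc $\Gamma$, so coefficients must be recovered from it.** Let $f=\sum f_n$ be one of $\tau,h,q$, and $\|f_n\|\le M$ for all $n$. Write $f_n=X\sum_{i=0}^nc_iX^{2i}y^{n-i}$. On $\Gamma$, with $u=X^2\in[0,1]$, $|\sum c_iu^i(1-u)^{n-i}|\le M$. With $s=u/(1-u)$, so $1-u=1/(1+s)$, this gives $|\sum c_is^i|\le M(1+s)^n\le2^nM$ for $s\in[0,1]$. Bernstein's inequality says $|P(z)|\le\max_{[-1,1]}|P|\cdot|z+\sqrt{z^2-1}|^n$ for $\deg P\le n$, with the branch of modulus $\ge1$. Apply it with $z=2s-1$: for $|s|=1$, $|z|\le3$ and $|z+\sqrt{z^2-1}|\le3+\sqrt{10}<7$. So $|\sum c_is^i|\le14^nM$ on $|s|=1$, and $|c_i|\le14^nM$ by Cauchy. Hence $\sum_n|f_n|\le M|X|\sum_n(n+1)\big(14\max(|X|^2,|y|)\big)^n$ even with all monomials taken in absolute value, and $f$ converges near $0$. The series $\omega$ converges for $|y|<1$ as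 $\sum|\omega_n|<\infty$. $\square$

## 12. Removing the smallness of $k$ by scaling

**Proof of Theorem 2, hence of Theorem 1.** Given $k=\sum k_jR^j\in\mathbb R\{R\}$, let $k_\ell(R)=\ell\,k(\ell R)$. Then $|k_\ell|=\sum(j+1)|k_j|\ell^{j+1}\to0$ as $\ell\downarrow0$. For small $\ell$, Proposition 8 gives a solution of (S1)–(S3) for $k_\ell$ by convergent series, with $\tau,h,q$ odd in $X$ and divisible by $X^3$. By Lemma 4, $t=X+\tau$, $m=t+h$, $\zeta=t-h+q$ and $\varpi=y(1+\omega)$ satisfy (E1)–(E3) for $k_\ell$. Proposition 3 gives an analytic, reversible, strongly convex, $O(3)$-invariant $F^{(\ell)}$ near $0$ with $\mathrm{Ric}=2k_\ell(|x|^2)$. Put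
$$F(x,\eta)=\sqrt\ell\,F^{(\ell)}\big(x/\sqrt\ell,\ \eta/\sqrt\ell\big),$$
the pull-back of $\sqrt\ell\,F^{(\ell)}$ under $x\mapsto x/\sqrt\ell$. Since the Ricci scalar of $cF$ is $c^{-2}$ times that of $F$, the metric $F$ has $\mathrm{Ric}=\ell^{-1}\cdot2k_\ell(|x|^2/\ell)=2k(|x|^2)$. This proves Theorem 2.

For $k(R)=R$, $\mathrm{Ric}(x,\eta)=2|x|^2$ is a function of $x$ alone, so $F$ is Einstein with $K(x)=|x|^2$. If $F$ were of constant flag curvature $K$, then $\mathrm{Ric}=2K$ would be constant, a contradiction. This proves Theorem 1: it is false that every Einstein Finsler metric on a connected three-dimensional manifold is of constant flag curvature. $\blacksquare$
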